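# Generalized inner product against number-on-forehead protocols: the exact exponential rate

## 1. Two-sided bounds on the correlation

For integers $k\ge 2$ and $0\le m\le k$ put
$$\rho_{k,m}:=1-2^{m-k}\bigl(1-\cos(\pi/2^m)\bigr),\qquad\text{so that}\qquad \rho_{k,k}=\cos(\pi/2^k). \tag{1}$$

**Theorem 1.** For all $k\ge2$, $n\ge1$, $c\ge0$, with $m=\min(c,k)$,
$$(2/\pi)^m\,\rho_{k,m}^{\,n}\ \le\ \mathrm{Cor}(GIP,\Pi_{k,c})\ \le\ 2^c\rho_{k,m}^{\,n}.$$

Here $GIP$ is the generalized inner product of $k$ strings of $n$ bits, and $\mathrm{Cor}(GIP,\Pi_{k,c})$ is the largest correlation, under uniform inputs, between $GIP$ and a function computed by a deterministic $c$-bit $k$-party number-on-forehead protocol. Section 2 defines all this precisely.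

Theorem 1 answers a problem whose source is "Norms, XOR lemmas, and lower bounds for $GF(2)$ polynomials and multiparty protocols". The problem starts from the known bound $\mathrm{Cor}(GIP,\Pi_{k,c})\le 2^{c}(1-2^{-k+1})^{n/2^k}$, hence $\mathrm{Cor}(GIP,\Pi_{k,c})\le 2^{c-\Omega(n/4^k)}$. It asks whether $4^k$ can be replaced by $2^k$, that is, whether there is an absolute constant $\delta>0$ such that for all $k\ge2$, $n\ge1$, $c\ge0$,
$$\mathrm{Cor}(GIP,\Pi_{k,c})\le 2^{c}\exp(-\delta n/2^k). \tag{2}$$
The answer is no.

**Theorem 2.** There is no $\delta>0$ such that (2) holds for all $k,n,c$. Moreover: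

* (a) For fixed $(k,c)$ and $m=\min(c,k)$, inequality (2) holds for all $n$ if and only if $\delta\le\delta^*(k,c):=2^k\ln(1/\rho_{k,m})$. Here $\delta^*(k,k)=2^k\ln\frac1{\cos(\pi/2^k)}\to0$ as $k\to\infty$.
* (b) $\mathrm{Cor}(GIP,\Pi_{k,k})\ge(2/\pi)^k\,2^{-8n/4^k}$. For $n=4^k$ this is at least $(2/\pi)^k2^{-8}$, whereas the bound (2) would be $2^ke^{-\delta 2^k}$.
* (c) For $c\ge1$, $\mathrm{Cor}(GIP,\Pi_{k,c})\le 2^c\exp\bigl(-4n/2^{k+\min(c,k)}\bigr)$.

The same ideas give information about randomized protocols.

**Theorem 3.** Let $t=n/4^k$. $GIP$ has a public-coin protocol with worst-case error $\le1/3$ and $O\bigl(k\log k\cdot(1+t)\log(2+t)\bigr)$ bits. Every public-coin protocol with error $\le 1/3$ uses at least $7t-2$ bits.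

## 2. Number-on-forehead protocols, correlation, and GIP

**Definition (number-on-forehead protocol).** An input is $x=(x_1,\dots,x_k)\in(\{0,1\}^n)^k$. Player $j$ sees every $x_{j'}$ with $j'\ne j$, but not $x_j$. We write $x_{-j}$ for what player $j$ sees. The players write bits on a blackboard according to a fixed deterministic protocol. Each bit is a function of the bits already written and of the inputs seen by its writer. The identity of the next writer is determined by the bits already written (a fixed order is a special case). Exactly $c$ bits are written, and the output, a value in $\{-1,1\}$, is determined by the transcript. $\Pi_{k,c}$ is the set of functions $\pi:(\{0,1\}^n)^k\to\{-1,1\}$ computed in this way.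

For example, let $k=2$, $n=1$, $c=2$. Player 1 sees the bit $x_2$ and writes it; player 2 sees $x_1$ and writes it. The transcript is the whole input, so every function of two bits lies in $\Pi_{2,2}$ when $n=1$.

**Definition (correlation).** For $f:(\{0,1\}^n)^k\to\{-1,1\}$,
$$\mathrm{Cor}(f,\Pi_{k,c}):=\max_{\pi\in\Pi_{k,c}}\bigl|E_x[f(x)\pi(x)]\bigr|,\qquad x\text{ uniform on }(\{0,1\}^n)^k .$$

**Definition (generalized inner product).** Let $\wedge_k:\{0,1\}^k\to\{0,1\}$ be AND. Then
$$GIP(x_1,\dots,x_k):=\prod_{i\le n}(-1)^{\wedge_{j\le k}(x_j)_i}.$$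

Picture the input as a $k\times n$ matrix with rows $x_1,\dots,x_k$. Write $x^i=((x_1)_i,\dots,(x_k)_i)$ for its $i$-th column. Then $GIP$ is $-1$ to the number of all-ones columns. For $k=2$ it is $(-1)^{\langle x_1,x_2\rangle}$.

**Definition (public-coin protocol).** A random string, independent of the input, is visible to all players; for each value of the string the players run a deterministic protocol. Worst-case error $\le 1/3$ means that for every fixed $x$, the probability over the string that the output differs from $GIP(x)$ is at most $1/3$. A protocol that uses at most $c$ bits can be padded to exactly $c$ bits.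

We use the convention $0^0=1$, and $\mathrm{cis}(u):=\cos u+\sqrt{-1}\,\sin u$ for real $u$; the letter $i$ is reserved for columns. We also use repeatedly that if $N\sim\mathrm{Bin}(n,p)$ then, by independence of the $n$ trials,
$$E[z^{N}]=(1-p+pz)^n . \tag{3}$$

## 3. The numbers $\rho_{k,m}$

In Theorem 1, the rate $\rho_{k,m}$ is the same on both sides; only the prefactors $(2/\pi)^m$ and $2^c$, which do not depend on $n$, differ. So for fixed $(k,c)$ the theorem gives the exact exponential rate in $n$. The parameter $m=\min(c,k)$ is the largest number of different players who can write in $c$ bits.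

We shall need that $\rho_{k,m}$ grows with $m$. Put
$$q(m)=2^m\bigl(1-\cos(\pi/2^m)\bigr)=2^{m+1}\sin^2(\pi/2^{m+1}),\qquad \rho_{k,m}=1-2^{-k}q(m). \tag{4}$$
With $u=\pi/2^{m+2}$ the identity $\sin 2u=2\sin u\cos u$ gives
$$q(m)=2^{m+1}\cdot4\sin^2u\cos^2u=q(m+1)\cdot2\cos^2u .$$
For $m\ge0$ we have $u\le\pi/4$, so $2\cos^2u\ge1$ and $q(m)\ge q(m+1)$. Hence
$$\rho_{k,0}\le\rho_{k,1}\le\dots\le\rho_{k,k},\qquad \rho_{k,0}=\rho_{k,1}=1-2^{1-k}>0, \tag{5}$$
the equality because $q(0)=q(1)=2$.

At the bottom, $1-\rho_{k,0}=2\cdot 2^{-k}$, which is the scale of (2). At the top, $1-\rho_{k,k}=1-\cos(\pi/2^k)\le \frac{\pi^2}{2}4^{-k}$, which is the scale of the known bound. Theorem 1 says that each additional writing player, from the second one on, moves the rate along this scale by about a factor of $2$. The critical constant in (2) at $c=k$ is $\delta^*(2,2)=2\ln2\approx1.386$, $\delta^*(3,3)\approx0.633$, $\delta^*(4,4)\approx0.310$.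

## 4. No bits, one bit, and a single column

*No bits.* If $c=0$, the output is a constant. The columns are independent and each is all-ones with probability $2^{-k}$, so
$$E[GIP]=(1-2\cdot2^{-k})^n=\rho_{k,0}^n. \tag{6}$$
Here both bounds of Theorem 1 equal the truth.

*One column, two players.* Let $k=2$, $n=1$, $GIP=(-1)^{x_1x_2}$. With $c=1$, the output is a function of a single variable, say of $x_1$. For $x_1=0$ the two values of $GIP$ are $1,1$; for $x_1=1$ they are $1,-1$ and cancel. So the correlation is at most $2/4$, and $\mathrm{Cor}=1/2=\rho_{2,1}$. With $c=2$ the players reveal everything, as in Section 2, and $\mathrm{Cor}=1$; Theorem 1 gives $\rho_{2,2}=\cos(\pi/4)=1/\sqrt2$ with prefactors $4/\pi^2$ and $4$. So for $n=1$ the prefactors matter.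

*Two players, $n$ columns, two bits.* Theorem 1 says $\frac4{\pi^2}2^{-n/2}\le\mathrm{Cor}(GIP,\Pi_{2,2})\le4\cdot2^{-n/2}$. The constant function has correlation only $2^{-n}$. How can two bits achieve $2^{-n/2}$? Sections 6 to 8 answer this for every $m$.

## 5. The upper bound: Cauchy–Schwarz with the half-angle formula

A single transcript contributes a product of functions, each blind to one player's input. So we first bound the correlation of $GIP$ with such products.

### 5.1 A lossy version

The sensible first attempt is to apply Cauchy–Schwarz once per player, each time squaring and pushing the square inside. Let $g_j=g_j(x_{-j})$ with $|g_j|\le 1$ and $A_k=|E[GIP\prod_{j\le k} g_j]|$. One application of Cauchy–Schwarz, carried out in full below, removes $g_k$, doubles $x_k$ to a pair $x_k,x_k'$, and leaves a $(k-1)$-party problem on the random set $\Delta$ of columns where $x_k$ and $x'_k$ differ. Squaring again and using $(E Z)^2\le E Z^2$, one reaches after $k-1$ rounds a one-party problem on the columns that lie in all the difference sets.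 Its value is $0$ unless there is no such column. A column lies in all $k-1$ sets with probability $2^{-(k-1)}$, so
$$A_k^{2^{k-1}}\le(1-2^{1-k})^n .$$
This has the right order $n/4^k$ in the exponent, but the rate is not sharp: for $k=3$ it is $(3/4)^{1/4}\approx0.9306$, while the truth is $\cos(\pi/8)\approx0.9239$. The loss is in $(EZ)^2\le EZ^2$, applied to a quantity that depends on the random size $|\Delta|$. The remedy is to use no inequality there: prove by induction a bound of the form $\gamma_k^{n}$ for every $n$, and average $\gamma_{k-1}^{|\Delta|}$ exactly by (3). This yields the recursion $\gamma_k^2=(1+\gamma_{k-1})/2$ with $\gamma_1=0$, which is the half-angle formula, so $\gamma_k=\cos(\pi/2^k)$.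

### 5.2 All players present

**Lemma A.** Let $k\ge1$, $n\ge0$, and let $g_j$ ($j\le k$) be complex functions of $x_{-j}$ with $|g_j|\le1$. Then
$$\Bigl|E_x\Bigl[GIP(x)\prod_{j\le k}g_j(x_{-j})\Bigr]\Bigr|\le\cos(\pi/2^k)^n .$$

*Proof.* If $n=0$ there is only the empty input, and the claim says that a product of numbers of modulus at most $1$ has modulus at most $1$. For $n\ge1$ we induct on $k$.

**Step 1: one player.** This is the base of the induction. For $k=1$ the function $g_1$ sees nothing, so it is a constant. Moreover $E[(-1)^{\sum_i(x_1)_i}]=0$, because $n\ge1$. And $\cos(\pi/2)^n=0$.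

**Step 2: removing $g_k$.** The purpose is to reduce $k$ by one. Let $k\ge2$, and write $x_{<k}=(x_1,\dots,x_{k-1})$. As $g_k$ depends only on $x_{<k}$, the expectation is $E_{x_{<k}}\bigl[g_k\cdot E_{x_k}[GIP\prod_{j<k}g_j]\bigr]$. By Cauchy–Schwarz and $|g_k|\le1$, its squared modulus is at most
$$E_{x_{<k}}\Bigl|E_{x_k}GIP\prod_{j<k}g_j\Bigr|^2=E_{x_k,x_k'}E_{x_{<k}}\Bigl[GIP(x_{<k},x_k)\,GIP(x_{<k},x_k')\prod_{j<k}g_j(\cdot,x_k)\overline{g_j(\cdot,x_k')}\Bigr],$$
with $x_k,x_k'$ independent and uniform.

**Step 3: recognizing a smaller GIP.** Now we identify the inner expectation. Let $\Delta=\{i:(x_k)_i\ne(x_k')_i\}$. In a column $i\in\Delta$, exactly one of $(x_k)_i,(x_k')_i$ is $1$, so the two factors together give $(-1)^{\wedge_{j<k}(x_j)_i}$. In a column $i\notin\Delta$ the two factors are equal, and their product is $1$. So the product of the two $GIP$s is the $(k-1)$-party $GIP$ on the columns in $\Delta$. Fix $x_k,x_k'$ and also all coordinates of $x_1,\dots,x_{k-1}$ outside $\Delta$. The factor $g_j(\cdot,x_k)\overline{g_j(\cdot,x_k')}$,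 $j<k$, has modulus at most $1$ and does not depend on $x_j$. By the case of $k-1$ players and $|\Delta|$ columns ($|\Delta|=0$ allowed), the inner expectation has modulus at most $\cos(\pi/2^{k-1})^{|\Delta|}$.

**Step 4: averaging over $\Delta$.** Finally we average exactly. Since $|\Delta|\sim\mathrm{Bin}(n,\frac12)$, formula (3) bounds the square of the left side by
$$\Bigl(\frac{1+\cos(\pi/2^{k-1})}2\Bigr)^n=\cos(\pi/2^k)^{2n}.$$
Since $\cos(\pi/2^k)\ge0$, we may take square roots. $\square$

For $k=2$, Step 4 reads $E[0^{|\Delta|}]=P[\Delta=\emptyset]=2^{-n}$; this is where $0^0=1$ is used.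

### 5.3 Only $m$ of the players present

If few bits are written, some players never write. Each such player $j$ helps the upper bound, because a $0$ in row $x_j$ switches off a column.

**Lemma B.** Let $J\subseteq[k]$, $|J|=m$, and let $g_j$, $j\in J$, be complex functions of $x_{-j}$ with $|g_j|\le1$. Then $\bigl|E[GIP\prod_{j\in J}g_j(x_{-j})]\bigr|\le\rho_{k,m}^n$.

*Proof.* If $m=0$, this is (6). Let $m\ge1$. Fix all $x_j$ with $j\notin J$, and call a column alive if all these rows have a $1$ in it; let $\Lambda$ be the set of alive columns. Columns outside $\Lambda$ contribute a factor $1$ to $GIP$. Fix also the coordinates of $x_j$, $j\in J$, outside $\Lambda$. What remains is the $m$-party $GIP$ on $\Lambda$, multiplied by functions of modulus at most $1$, the $j$-th not depending on $x_j$. Lemma A bounds the expectation by $\cos(\pi/2^m)^{|\Lambda|}$. A column is alive with probability $2^{-(k-m)}$, independently of the others, so (3) gives the average $(1-2^{m-k}+2^{m-k}\cos(\pi/2^m))^n=\rho_{k,m}^n$. $\square$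

### 5.4 Summing over transcripts

This step passes from product functions to protocols and finishes the upper bound in Theorem 1. Fix a $c$-bit protocol computing $\pi$, and a transcript $\tau\in\{0,1\}^c$. The bits of $\tau$ determine who writes at each moment. Let $J_\tau$ be the set of players who write along $\tau$; then $|J_\tau|\le m=\min(c,k)$. The input $x$ produces $\tau$ if and only if at each step the writer, having seen the earlier bits of $\tau$, writes the next bit of $\tau$. Collect the conditions by player: let $1_j(x_{-j})$ be the indicator that all bits of player $j$ along $\tau$ are as in $\tau$. (If players $1,2,1$ write in turn, $1_1$ is the conjunction of the first and third conditions; both concern $x_{-1}$ only, since $\tau$ is fixed.) So the indicator of "$x$ yields $\tau$" is $\prod_{j\in J_\tau}1_j(x_{-j})$. As the output depends only on $\tau$,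
$$\pi=\sum_{\tau\in\{0,1\}^c}\pm\prod_{j\in J_\tau}1_j(x_{-j}).$$
By Lemma B and (5), each term contributes at most $\rho_{k,|J_\tau|}^n\le\rho_{k,m}^n$ to $|E[GIP\cdot\pi]|$. There are $2^c$ terms, so $|E[GIP\cdot\pi]|\le2^c\rho_{k,m}^n$. $\square$

## 6. Column-by-column signs stop at $(1-2^{1-k})^n$

We turn to the lower bound and look for a good protocol. Take $c=k$. The simplest protocols have each player $j$ write one sign $g_j(x_{-j})$ and output the product. Since $GIP$ is a product over columns, it is natural to try $g_j(x_{-j})=\prod_i g_j^{i}$, where the sign $g_j^{i}$ depends on the $i$-th column without its $j$-th entry. Then the correlation is a product over columns, and we only have to do well on one column.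

This fails at one definite point: no choice on one column beats the constant $1$. Indeed, for signs $h_j(v)=\pm1$ not depending on $v_j$, write $\prod_jh_j=(-1)^{p(v)}$ with $p$ a polynomial over $\mathbb F_2$. It is a sum of $k$ polynomials, each missing a variable, so $\deg p<k$ (in multilinear form). Then $v_1\cdots v_k+p(v)$ contains the monomial $v_1\cdots v_k$. The coefficient of that monomial is the sum over $\mathbb F_2$ of all $2^k$ values, so the polynomial takes the value $1$ an odd number $w$ of times, and
$$\Bigl|E_v\Bigl[(-1)^{\wedge_jv_j}\prod_jh_j(v)\Bigr]\Bigr|=\bigl|1-2w/2^k\bigr|\le1-2^{1-k}.$$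
So such protocols have correlation at most $(1-2^{1-k})^n$, which is at most $\exp(-2n/2^k)$. If these were the best protocols, (2) would be plausible.

What Lemma A allows, though, is more than signs: its $g_j$ may be complex numbers of modulus $1$. For $k=2$, $n=1$, signs achieve $1/2$, while Lemma A permits $\cos(\pi/4)\approx0.707$. Complex phases do achieve this value. The integer $v_1v_2$ satisfies, over the reals,
$$v_1v_2=\tfrac12v_2+\bigl(\tfrac12v_1-\tfrac14\bigr)+\tfrac14(-1)^{v_1+v_2}$$
(check: at $(0,0)$, $-\frac14+\frac14=0$; at $(1,0)$ and $(0,1)$, $\frac12-\frac14-\frac14=0$; at $(1,1)$, $\frac12+\frac12-\frac14+\frac14=1$). Player 1 uses the phase $\mathrm{cis}(\frac\pi2v_2)$ and player 2 uses $\mathrm{cis}(\frac\pi2v_1-\frac\pi4)$. Their product differs from $(-1)^{v_1v_2}$ by a phase $\pm\pi/4$, with equally likely signs, so the expectation is $\cos(\pi/4)$.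

The plan is therefore: use phases within each column, let them add up over all $n$ columns, and convert phases to signs only once, at the very end. The conversion will cost a factor depending on $m$ only, not on $n$.

## 7. Splitting AND into phases

Now the lower bound in Theorem 1. First, small $m$: if $m\in\{0,1\}$, the constant output (with $c$ dummy bits written) has correlation $\rho_{k,0}^n=\rho_{k,1}^n$ by (6) and (5), which is at least $(2/\pi)^m\rho_{k,m}^n$. From now on $2\le m\le k$. Only players $1,\dots,m$ will do real work.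

**Step 1: the decomposition.** Its purpose is to write AND as a sum of parts that single players can see, plus a tiny error. For $v\in\{0,1\}^m$ and $S\subseteq[m]$ put $\chi_S(v)=(-1)^{\sum_{j\in S}v_j}$. Over the reals $v_j=(1-\chi_{\{j\}}(v))/2$, so
$$\prod_{j\le m}v_j=\prod_{j\le m}\frac{1-\chi_{\{j\}}(v)}2=L(v)+(-1)^m2^{-m}\chi_{[m]}(v),\qquad L:=\sum_{S\subsetneq[m]}2^{-m}(-1)^{|S|}\chi_S. \tag{7}$$
Each $S\subsetneq[m]$ misses some index. Assign $S$ to the least $j\notin S$, and let $L_j$ be the sum of the terms assigned to $j$. Then $L=\sum_{j\le m}L_j$, and $L_j$ does not depend on $v_j$. For $m=2$ this gives $L_1=\frac14(1-\chi_{\{2\}})=\frac12v_2$ and $L_2=-\frac14\chi_{\{1\}}=\frac12v_1-\frac14$, the phases of Section 6 up to the factor $\pi$.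

**Step 2: the phases of the players.** We sum over columns. Let $a_i\in\{0,1\}$ indicate that $(x_j)_i=1$ for all $j>m$ (so $a_i=1$ always if $m=k$), and let $v^i=((x_1)_i,\dots,(x_m)_i)$. For $j\le m$ put
$$\Phi_j(x)=\pi\sum_{i\le n}a_iL_j(v^i),\qquad\Phi=\sum_{j\le m}\Phi_j. \tag{8}$$
Player $j\le m$ sees all rows beyond $m$, hence all $a_i$, and $L_j(v^i)$ does not involve $(x_j)_i$. So $\Phi_j$ is a function of $x_{-j}$.

**Step 3: the correlation with $\mathrm{cis}(r\Phi)$.** We compute it exactly for every odd $r$, because the rounding step will need all of them. The number $K=\sum_ia_i\prod_{j\le m}v^i_j$ is an integer and $GIP=(-1)^K$. For odd $r$ we have $(-1)^K=(-1)^{rK}=\mathrm{cis}(-\pi rK)$. By (7) and (8),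
$$GIP\cdot\mathrm{cis}(r\Phi)=\mathrm{cis}\Bigl(-\pi r\sum_ia_i\bigl(\textstyle\prod_jv^i_j-L(v^i)\bigr)\Bigr)=\mathrm{cis}\Bigl(-r\pi(-1)^m2^{-m}\sum_ia_i\chi_{[m]}(v^i)\Bigr). \tag{9}$$
The columns are independent, $P[a_i=1]=2^{m-k}$, and $\chi_{[m]}(v^i)$ is a uniform sign independent of $a_i$. A uniform sign $\sigma$ has $E[\mathrm{cis}(\sigma u)]=\cos u$. Hence
$$E_x[GIP\cdot\mathrm{cis}(r\Phi)]=\rho_{(r)}^n,\qquad\rho_{(r)}:=1-2^{m-k}+2^{m-k}\cos(r\pi/2^m). \tag{10}$$
In particular $\rho_{(1)}=\rho_{k,m}$. Thus the phases attain the bound of Lemma B.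

**Step 4: $r=\pm1$ dominates.** We show $|\rho_{(r)}|\le\rho_{k,m}$ for every odd $r$. An odd $r$ is not a multiple of $2^m$, so $r\pi/2^m$ has distance at least $\pi/2^m$ from $\pi\mathbb Z$, and $|\cos(r\pi/2^m)|\le\cos(\pi/2^m)$. Therefore $\rho_{(r)}\le\rho_{(1)}$, and
$$\rho_{(r)}+\rho_{(1)}=2-2\cdot2^{m-k}+2^{m-k}\bigl(\cos(r\pi/2^m)+\cos(\pi/2^m)\bigr)\ge2-2\cdot2^{m-k}\ge0,$$
that is, $\rho_{(r)}\ge-\rho_{(1)}$.

## 8. Rounding phases to signs by shifts that sum to zero

A player can write only bits. Let $s(u)=1$ if $\cos u\ge0$ and $s(u)=-1$ otherwise, a function of period $2\pi$. We want to replace $\mathrm{cis}(\Phi_j)$ by $s(\Phi_j)$. Expanding each $s$ in a Fourier series produces products $\mathrm{cis}(\sum_jr_j\Phi_j)$, and (10) controls them only when all $r_j$ are equal. Shifting each player's phase by an independent uniform angle removes the unwanted terms, but it removes everything: the average of $\prod_js(\Phi_j+\theta_j)$ is then $0$, since $s$ has mean $0$. The remedy is to take random shifts subject to $\theta_1+\dots+\theta_m=0$.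 Then $E_\theta\,\mathrm{cis}(\sum_jr_j\theta_j)$ is $1$ if all $r_j$ are equal and $0$ otherwise, so exactly the wanted terms should survive. The rigorous version uses convolutions.

**Step 1: Fourier coefficients of $s$.** With $\hat h(r)=\frac1{2\pi}\int_0^{2\pi}h(u)\,\mathrm{cis}(-ru)\,du$, we claim
$$\hat s(r)=\frac2\pi\cdot\frac{(-1)^{(|r|-1)/2}}{|r|}\ \ (r\text{ odd}),\qquad\hat s(r)=0\ \ (r\text{ even}).$$
Except at the jumps $s(u+\pi)=-s(u)$, so the even coefficients vanish. As $s$ is even, for odd $r$
$$\hat s(r)=\frac1{2\pi}\Bigl(\int_{-\pi/2}^{\pi/2}\cos ru\,du-\int_{\pi/2}^{3\pi/2}\cos ru\,du\Bigr)=\frac1{2\pi}\cdot\frac{4\sin(r\pi/2)}r,$$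
because $\sin(3\pi r/2)=-\sin(\pi r/2)$ for odd $r$. And $\sin(r\pi/2)/r=(-1)^{(|r|-1)/2}/|r|$.

**Step 2: the shifted product is a convolution.** Let $\theta_1,\dots,\theta_{m-1}$ be independent and uniform on $[0,2\pi)$, and $\theta_m=-\sum_{j<m}\theta_j$. Fix $x$. The angles $\varphi_j=\Phi_j(x)+\theta_j$, $j<m$, are again independent and uniform modulo $2\pi$, and
$$\Phi_m+\theta_m=\Phi_m-\sum_{j<m}(\varphi_j-\Phi_j)=\Phi-\sum_{j<m}\varphi_j.$$
So
$$E_\theta\prod_{j\le m}s(\Phi_j(x)+\theta_j)=E_\varphi\Bigl[s(\varphi_1)\cdots s(\varphi_{m-1})\,s\Bigl(\Phi-\sum_{j<m}\varphi_j\Bigr)\Bigr]=s^{*m}(\Phi(x)), \tag{11}$$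
where $s^{*m}$ is the $m$-fold convolution with respect to normalized Lebesgue measure on the circle.

**Step 3: the Fourier series converges at every point.** We need this since (11) is evaluated at specific points $\Phi(x)$. The coefficients of $s^{*m}$ are $\hat s(r)^m$; as $m\ge2$, they are $O(r^{-2})$, hence absolutely summable. Also $s^{*m}=s*h$ with $|h|\le1$, and
$$|(s*h)(u)-(s*h)(u')|\le\frac1{2\pi}\int_0^{2\pi}|s(u-w)-s(u'-w)|\,dw\le\frac{2}{2\pi}\cdot2|u-u'|,$$
because $s$ has two jumps per period, so the integrand is nonzero on a set of measure at most $2|u-u'|$, and it is at most $2$ there. So $s^{*m}$ is continuous. A continuous function with absolutely summable Fourier coefficients equals its Fourier series everywhere.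

**Step 4: the average correlation.** Combine (11), Step 3 and (10); $E_x$ is a finite average, so it may be taken term by term:
$$E_\theta E_x\Bigl[GIP\prod_{j\le m}s(\Phi_j+\theta_j)\Bigr]=\sum_{r\text{ odd}}\hat s(r)^m\,E_x[GIP\cdot\mathrm{cis}(r\Phi)]=\sum_{r\text{ odd}}\hat s(r)^m\rho_{(r)}^n. \tag{12}$$
The terms $r=\pm1$ are equal and contribute $2(2/\pi)^m\rho_{k,m}^n$. By Step 4 of Section 7 the other terms have total modulus at most $2(2/\pi)^m\rho_{k,m}^n\sum_{r\ge3\text{ odd}}r^{-m}$. Since $m\ge2$, $\sum_{r\ge3\text{ odd}}r^{-m}\le\sum_{r\ge1\text{ odd}}r^{-2}-1=\frac{\pi^2}8-1$. So (12) is at least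
$$2\Bigl(2-\frac{\pi^2}8\Bigr)\Bigl(\frac2\pi\Bigr)^m\rho_{k,m}^n\ \ge\ \Bigl(\frac2\pi\Bigr)^m\rho_{k,m}^n,$$
because $2(2-\pi^2/8)>1.5$.

**Step 5: the protocol.** Fix $\theta$ for which the expectation over $x$ is at least the average. Each player $j\le m$ in turn writes the bit encoding $s(\Phi_j(x)+\theta_j)$, which depends only on $x_{-j}$. Then $c-m$ dummy bits are written, and the output is the product of the $m$ signs. This is a $c$-bit protocol with correlation at least $(2/\pi)^m\rho_{k,m}^n$. Theorem 1 is proved. $\square$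

## 9. The critical constant in the $\exp(-\delta n/2^k)$ bound

We prove Theorem 2.

**Part (a): the equivalence.** By definition, $\delta\le\delta^*(k,c)$ means $\rho_{k,m}\le e^{-\delta/2^k}$. If this holds, the upper bound of Theorem 1 gives (2) for all $n$. Conversely, if (2) holds for all $n$, the lower bound of Theorem 1 gives $(2/\pi)^m\rho_{k,m}^n\le2^ce^{-\delta n/2^k}$ for all $n$. Take $n$-th roots and let $n\to\infty$: the prefactors tend to $1$, and $\rho_{k,m}\le e^{-\delta/2^k}$.

**Part (a): the limit.** We need an upper bound on $-\ln\cos(\pi/2^k)$ of order $4^{-k}$. The function $-\ln\cos(u)/u^2$ is nondecreasing on $(0,\pi/4]$: its derivative is $u^{-3}h(u)$ with $h(u)=u\tan u+2\ln\cos u$, where $h(0)=0$ and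
$$h'(u)=\frac u{\cos^2u}-\tan u=\frac{u-\sin u\cos u}{\cos^2u}\ge0.$$
Its value at $\pi/4$ is $\frac{\ln2}2\cdot\frac{16}{\pi^2}=\frac{8\ln2}{\pi^2}$. For $k\ge2$ we have $\pi/2^k\le\pi/4$, so $-\ln\cos(\pi/2^k)\le8\ln2\cdot4^{-k}$, that is,
$$\cos(\pi/2^k)\ge2^{-8/4^k}\qquad(k\ge2). \tag{13}$$
Hence $\delta^*(k,k)\le8\ln2\cdot2^{-k}\to0$.

**No absolute constant.** Given $\delta>0$, choose $k\ge 2$ with $8\ln2\cdot2^{-k}<\delta$ and $c=k$. Then $\delta>\delta^*(k,k)$, so by (a) inequality (2) fails for some $n$.

**Part (b).** Take $c=m=k$ in the lower bound of Theorem 1 and use (13). For $n=4^k$, $2^{-8n/4^k}=2^{-8}$.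

**Part (c).** Let $m=\min(c,k)\ge1$, so $\pi/2^{m+1}\le\pi/4$. On $[0,\pi/4]$ the sine is concave, so it lies above its chord: $\sin u\ge\frac{2\sqrt2}\pi u$. By (4),
$$q(m)\ge2^{m+1}\cdot\frac8{\pi^2}\cdot\frac{\pi^2}{4^{m+1}}=4\cdot2^{-m}.$$
So $\rho_{k,m}=1-2^{-k}q(m)\le e^{-2^{-k}q(m)}\le e^{-4/2^{k+m}}$, and the upper bound of Theorem 1 gives (c). $\square$

**Remark.** From $\sin u\le u$ we also get $q(m)\le\frac{\pi^2}2 2^{-m}$. Since $2^{-k}q(m)\le\frac12$ and $-\ln(1-z)\le2z\ln2$ on $[0,\frac12]$ by convexity, the exponent $n\ln(1/\rho_{k,m})$ is $\Theta(n/2^{k+m})$ (for $m=0$ use $\rho_{k,0}=\rho_{k,1}$). So, apart from the factors $2^c$ and $(2/\pi)^m$, the true exponent is $\Theta(n/2^{k+\min(c,k)})$. A bound $2^c\exp(-\Omega(n/2^k))$ does hold for bounded $c$; for any prescribed constant $\delta$ it fails already at $c=k$ equal to a sufficiently large constant.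

## 10. Public-coin protocols at the scale $n\approx4^k$

We prove Theorem 3, with $t=n/4^k$.

### 10.1 The lower bound $7t-2$

Take a public-coin protocol with $c$ bits and error at most $1/3$. For every $x$, the expectation over the coins of $GIP(x)$ times the output is at least $1-2\cdot\frac13=\frac13$. Average over uniform $x$ and fix the coins so that the average is still at least $\frac13$: this gives $\pi\in\Pi_{k,c}$ with $E_x[GIP\cdot\pi]\ge\frac13$. By Theorem 1 and (5), $\frac13\le2^c\cos(\pi/2^k)^n$. Integrating $\tan u\ge u$ gives $-\ln\cos u\ge u^2/2$ on $[0,\pi/2)$. So $n\ln\frac{1}{\cos(\pi/2^k)}\ge\frac{\pi^2}2t$, and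
$$c\ \ge\ \frac{\pi^2\log_2e}2\,t-\log_23\ \ge\ 7t-2,$$
since $\frac{\pi^2\log_2 e}2>7.1$ and $\log_23<2$.

### 10.2 The protocol

With $m=k$ (all $a_i=1$) and $r=1$, identity (9) says that the total phase $\Phi$ equals the phase of $GIP$ up to an error of size $\pi2^{-k}|\sum_i\chi_{[k]}(x^i)|$. If this error is well below $\pi/2$, announcing the $\Phi_j$ approximately determines $GIP$ exactly. Two things go wrong if we simply do this. First, for bad inputs the signs do not cancel: if $x=0$ and $n=2^k$, every sign is $+1$, the error is exactly $\pi$, and the answer is wrong. Second, even for random inputs the error has standard deviation $\pi\sqrt{n}/2^k=\pi\sqrt t$, which is too big unless $t$ is small. Step 1 repairs the first defect, and blocks of columns repair the second.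

**Step 1: randomizing the input.** The goal is to pass from a worst-case $x$ to a uniform $y$. Publicly choose uniform $a=(a_1,\dots,a_k)\in(\{0,1\}^n)^k$ and let $y=x\oplus a$, which is uniform for each fixed $x$. Over $\mathbb F_2$, expand
$$\prod_{j\le k}v_j-\prod_{j\le k}(v_j+b_j)=\sum_{S\subsetneq[k]}\ \prod_{j\in S}v_j\prod_{j\notin S}b_j$$
(signs are irrelevant over $\mathbb F_2$). Assign each $S$ to the least $j\notin S$, and let $p_j(v,b)$ be the sum of the terms assigned to $j$; it does not depend on $v_j$. With $v=x^i$ and $b=a^i$ (the $i$-th column of $a$), multiplying over $i$, we obtain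
$$GIP(x)=GIP(y)\prod_{j\le k}H_j(x_{-j},a),\qquad H_j=\prod_i(-1)^{p_j(x^i,a^i)}=\pm1 .$$
Player $j$ knows $x_{-j}$ and $a$, so each player writes one bit, and $k$ bits suffice to pass from $GIP(y)$ to $GIP(x)$. Note that player $j$ knows $y_{-j}$.

**Step 2: blocks.** Now $GIP(y)$ is computed block by block, with blocks much shorter than $4^k$ (or of a single column). Let
$$b=\min\bigl(n,\lceil512(1+t)\ln(2+t)\rceil\bigr),$$
and partition the columns into $b$ blocks of size at most $N=\lceil n/b\rceil$. For a block $B$ use the functions $L_j$ of Section 7 with $m=k$, and let $\Phi_j^B=\pi\sum_{i\in B}L_j(y^i)$, which player $j$ can compute. By (9) with $r=1$, applied to the columns of $B$, and since $GIP_B(y)=\pm1$,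
$$\mathrm{cis}\Bigl(\sum_j\Phi_j^B\Bigr)=GIP_B(y)\,\mathrm{cis}(\eta),\qquad|\eta|=\pi2^{-k}\Bigl|\sum_{i\in B}\sigma_i\Bigr|, \tag{14}$$
where $GIP_B$ is the generalized inner product on the columns of $B$ and $\sigma_i=\chi_{[k]}(y^i)$. As $y$ is uniform, the $\sigma_i$ are independent uniform signs.

**Step 3: announcements.** Here the phases become bits. Each player writes $\Phi^B_j$ modulo $2\pi$, rounded to the nearest multiple of $2\pi/(8k)$. There are $8k$ possible values, so this takes $\lceil\log_2(8k)\rceil$ bits, and the rounding error is at most $\pi/(8k)$ modulo $2\pi$. The sum of the $k$ announcements determines $\sum_j\Phi_j^B$ modulo $2\pi$ up to $\pi/8$. If $|\eta|<3\pi/8$, then by (14) the announced sum differs, modulo $2\pi$, by less than $\frac{3\pi}8+\frac\pi8=\frac\pi2$ from $0$ (if $GIP_B(y)=1$) or from $\pi$ (if $GIP_B(y)=-1$). So the sign of its cosine equals $GIP_B(y)$. The protocol outputs the product of these signs over all blocks and of the $H_j$.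

**Step 4: the error probability.** We bound the probability, for a fixed $x$, that some block has $|\eta|\ge3\pi/8$. If $b=n$, every block is one column and $|\eta|=\pi/2^k\le\pi/4$; there is no error.

Otherwise $b=\lceil512(1+t)\ln(2+t)\rceil<n$. As $n/b\ge1$, $N=\lceil n/b\rceil\le2n/b$. Hence
$$\frac{4^k}N\ge\frac{4^kb}{2n}=\frac b{2t}\ge\frac{256(1+t)\ln(2+t)}t\ge256\ln(2+t).$$
A block fails only if $|\sum_{i\in B}\sigma_i|\ge3\cdot2^k/8$. Hoeffding's inequality says that a sum of $M$ independent uniform signs has $P[|\sum\sigma_i|\ge\lambda]\le2e^{-\lambda^2/(2M)}$. Since $|B|\le N$, a block fails with probability at most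
$$2\exp\Bigl(-\frac{(3\cdot2^k/8)^2}{2N}\Bigr)=2\exp\Bigl(-\frac{9\cdot4^k}{128N}\Bigr)\le2\exp\bigl(-18\ln(2+t)\bigr)=2(2+t)^{-18}.$$
The number of blocks satisfies $b\le512(1+t)\ln(2+t)+1\le512(1+t)^2+1\le512(2+t)^2$, using $\ln(2+t)\le1+t$. By the union bound the total error is at most
$$512(2+t)^2\cdot2(2+t)^{-18}=2^{10}(2+t)^{-16}\le2^{10-16}<\tfrac13.$$

**Step 5: the cost.** The protocol writes $k$ bits for the $H_j$ and $k\lceil\log_2(8k)\rceil$ bits per block, in total
$$k+bk\lceil\log_2(8k)\rceil=O\bigl(k\log k\cdot(1+t)\log(2+t)\bigr),$$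
because $b\le512(1+t)\ln(2+t)+1$, $\ln(2+t)\ge\ln2$, and $k\ge2$. $\square$
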